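\title{Deciding Boolean combinations of deterministic top-down tree languages}

\begin{abstract}
A language of finite binary trees is path testable with child numbers if it is a finite Boolean combination of conditions of the form ``every root-to-leaf path belongs to the regular word language $K$'', where a path records the labels and the left or right turns. Equivalently, it is a Boolean combination of languages recognized by deterministic top-down tree automata. We prove that it is decidable whether a regular tree language, given by a bottom-up automaton, is path testable. The proof has two steps. First, a regular language is path testable if and only if it is invariant under two local moves, a pumping and a swap of subtrees, controlled by some finite word automaton. Second, the existence of such a word automaton is equivalent to two finite conditions on a semigroup computed from the input. The algorithm runs in doubly exponential time for deterministic input and in triply exponential time for nondeterministic input, and in the positive case a Boolean combination can be computed.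
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix a finite alphabet $A$. A \emph{binary tree} over $A$, or \emph{tree} for short, is a finite tree in which every node has a label from $A$ and has either no children or exactly two, a left one and a right one. We write $a$ for the one-node tree with label $a$ and $a(t_0,t_1)$ for the tree with root label $a$, left subtree $t_0$ and right subtree $t_1$. Following the nodes from the root to a leaf gives a word over $A\times\{0,1\}$: a node contributes the letter $(a,b)$, where $a$ is its label, and $b=1$ if it is a right child and $b=0$ otherwise (so $b=0$ at the root). These words are the \emph{maximal paths} of the tree. For instance, the maximal paths of $a(a,a(a,c))$ are $(a,0)(a,0)$, $(a,0)(a,1)(a,0)$ and $(a,0)(a,1)(c,1)$.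

For a regular word language $K\subseteq(A\times\{0,1\})^*$ let $\forall K$ be the set of trees all of whose maximal paths belong to $K$. A tree language is \emph{path testable with child numbers}, or \emph{path testable} for short, if it is a finite Boolean combination of languages $\forall K$ with $K$ regular.

The languages $\forall K$ are those of \emph{deterministic top-down automata}. Such an automaton puts its initial state at the root; the state and label of an inner node determine the states of its two children; and the tree is accepted if the pair (state, label) at every leaf lies in a given accepting set. The state at a node depends only on the path leading to it, so the automaton is a finite word automaton running down all branches at once, with no communication between branches. This class has a simple membership test: a regular language $L$ belongs to it if and only if $L=L'$, where $L'$ is the set of trees each of whose maximal paths appears in some tree of $L$. But the class is not closed under union. If $\forall K$ contains $a(a,a)$ and $a(c,c)$, then it contains $a(a,c)$, although each singleton $\{t\}$ has the form $\forall K$, with $K$ the set of maximal paths of $t$.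 Closing under Boolean operations repairs this. The complement of $\forall K$ says that \emph{some} maximal path avoids $K$, so a language is path testable when membership depends only on which of finitely many regular properties are realized by at least one path. Such a language should be unable to count how many paths have a property, or to see whether two paths end in sibling leaves; Examples~\ref{ex:count} and~\ref{ex:sib} confirm this.

The following problem is posed in \cite{source}: \emph{decide whether a given regular language $L$ of binary trees is path testable with child numbers, or equivalently whether it is a finite Boolean combination of languages recognized by deterministic top-down automata.} The language $L$ is given by a nondeterministic bottom-up tree automaton. We solve it.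

\begin{theorem}\label{thm:main}
It is decidable whether a regular tree language $L$ is path testable with child numbers: in time $2^{\mathrm{poly}(|A|\cdot n^n)}$ if $L$ is given by a deterministic bottom-up automaton with $n$ states, and in triply exponential time if it is given by a nondeterministic one. If $L$ is path testable, a Boolean combination of languages $\forall K$ equal to $L$ can be computed.
\end{theorem}

The test $L=L'$ compares $L$ with a single candidate. For Boolean combinations the definition offers no candidate and no bound on the size of the languages $K$. Once a word automaton $\mathcal D$ recognizing all the $K$ is fixed, it is easy to check whether it suffices (Remark~\ref{rem:fixed}), so positive instances can be recognized by search. The task is to certify a negative answer, that is, to find a finite obstruction that defeats every $\mathcal D$ at once. We do this in two steps.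

The first step makes the condition local. A word automaton $\mathcal D$ running down the branches cannot notice that a context along one of its loops has been repeated, or that two subtrees entered in the same state have been exchanged. Theorem~\ref{thm:moves} says that, conversely, a regular language invariant under these two moves for some $\mathcal D$ is path testable, in general through a larger automaton than $\mathcal D$. This is the combinatorial core of the paper. Section~\ref{sec:forests} proves it when $\mathcal D$ has one state and shows what changes with more states; Sections~\ref{sec:surgery}--\ref{sec:explore} prove it in general.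

The second step removes the quantifier over $\mathcal D$. A single bad move is a finite object, and one can ask which bad moves survive every choice of $\mathcal D$. Theorem~\ref{thm:criterion} answers this by two conditions on a finite semigroup computed from a deterministic bottom-up automaton for $L$; its proof in Section~\ref{sec:criterion} rests on a lemma about loops in automata reading words over a finite semigroup. Section~\ref{sec:algorithm} gives the algorithm and a reduction from the universality problem.

\section{Path statistics and two moves}\label{sec:moves}

\subsection*{Step words}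

For nodes $u,v$ of a tree, $u\le v$ means that $u$ is an ancestor of $v$ or $u=v$; we then say that $v$ is \emph{below} $u$, strictly if $u<v$. Nodes are \emph{incomparable} if neither is below the other. For $b\in\{0,1\}$ put $\bar b=1-b$, and let $vb$ denote the left ($b=0$) or right ($b=1$) child of $v$. The subtree of $t$ at $v$ is $t_v$.

It is convenient to shift the bits in a path by one position, so that the word leading to a node does not mention the label of that node. Let $\Sigma=A\times\{0,1\}$. If $v_0,\dots,v_n=v$ is the path from the root of $t$ to $v$, the \emph{step word} of $v$ is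
\[
w_t(v)=(a_0,b_1)(a_1,b_2)\cdots(a_{n-1},b_n)\in\Sigma^*,
\]
where $a_i$ is the label of $v_i$ and $v_{i+1}=v_ib_{i+1}$. A leaf $v$ with label $a$ yields the word $w_t(v)a\in\Sigma^*A$. A set $K\subseteq\Sigma^*A$ is \emph{regular} if $\{w\in\Sigma^*:wa\in K\}$ is regular for each $a\in A$.

The map $(a_0,0)(a_1,b_1)\cdots(a_n,b_n)\mapsto(a_0,b_1)\cdots(a_{n-1},b_n)a_n$ is a bijection from the words over $\Sigma$ whose first letter has bit $0$ onto $\Sigma^*A$, and it preserves regularity in both directions. To simulate an automaton for the first encoding on the second, store the last bit read (initially $0$) and combine it with the next label. To simulate in the other direction, store the last label read and combine it with the next bit. Since only words with first bit $0$ matter in $\forall K$, from now on \emph{maximal path} means the word $w_t(v)a$, and $K$ ranges over regular subsets of $\Sigma^*A$.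

A \emph{DFA} $\mathcal D$ is a complete deterministic automaton over $\Sigma$ without accepting states: a finite set $D$, an initial state $\iota$, and a transition map $D\times\Sigma\to D$, extended to words and written $q\cdot w$. A \emph{loop at $g$} is a nonempty word $x$ with $g\cdot x=g$. Given finitely many regular sets $K_i\subseteq\Sigma^*A$, the product of automata for the languages $\{w:wa\in K_i\}$ is a DFA in which the pair $(\iota\cdot w,a)$ determines which $K_i$ contain $wa$. The \emph{path statistic} of a tree is
\[
P_{\mathcal D}(t)=\{(\iota\cdot w_t(v),\ \text{label of }v): v\text{ a leaf of }t\}\subseteq D\times A .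
\]
We say that $\mathcal D$ \emph{witnesses} $L$ if $P_{\mathcal D}(t)=P_{\mathcal D}(s)$ implies $t\in L\Leftrightarrow s\in L$.

\begin{lemma}\label{lem:stat}
A tree language $L$ is path testable if and only if some DFA witnesses it.
\end{lemma}

\begin{proof}
Let $L$ be a Boolean combination of $\forall K_1,\dots,\forall K_n$, and take $\mathcal D$ in which $(\iota\cdot w,a)$ determines which $K_i$ contain $wa$. Then $P_{\mathcal D}(t)$ determines the set of $i$ with $t\in\forall K_i$, and hence membership in $L$. Conversely, let $\mathcal D$ witness $L$. For $V\subseteq D\times A$ let $K_V=\{wa:(\iota\cdot w,a)\in V\}$. Then $P_{\mathcal D}(t)\subseteq V$ means $t\in\forall K_V$, and $v\in P_{\mathcal D}(t)$ means $t\notin\forall(\Sigma^*A\setminus K_{\{v\}})$. So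
\begin{equation}\label{eq:class}
\{t:P_{\mathcal D}(t)=V\}=\forall K_V\setminus\bigcup_{v\in V}\forall(\Sigma^*A\setminus K_{\{v\}}),
\end{equation}
and $L$ is the union of those finitely many sets \eqref{eq:class} that meet $L$.
\end{proof}

\subsection*{Bottom-up automata and contexts}

A \emph{nondeterministic bottom-up automaton} has a finite set of states, specifies for each label the states allowed at a leaf with that label and the states allowed at an inner node with that label given the states of its children, and accepts a tree if some allowed assignment of states to nodes puts an accepting state at the root. The languages so accepted are the \emph{regular} tree languages. The subset construction turns an automaton with $m$ states into a complete deterministic one with at most $2^m$ states. So a regular $L$ is recognized by an automaton $\mathcal B$ consisting of a finite set $Q$, a value in $Q$ for each leaf label, maps $\delta_a:Q^2\to Q$ and a set $\mathrm{Acc}\subseteq Q$. Each tree $t$ has a \emph{value} $\tau(t)\in Q$, with $\tau(a(t_0,t_1))=\delta_a(\tau(t_0),\tau(t_1))$, and $L=\tau^{-1}(\mathrm{Acc})$. We discard unused states, so that every $p\in Q$ is the value of some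 tree.

A \emph{context} $C$ is a tree with one leaf replaced by a hole $\square$. Its \emph{word} $w(C)\in\Sigma^*$ is the step word of the hole; the trivial context $\square$ is the only one with word $\varepsilon$. We write $C[t]$ and $C[C']$ for the result of filling the hole, so that $w(C[C'])=w(C)w(C')$. A context induces a map $f_C:Q\to Q$ with $\tau(C[t])=f_C(\tau(t))$, and $f_{C[C']}=f_C\circ f_{C'}$.

\begin{remark}\label{rem:fixed}
Given $\mathcal B$ and $\mathcal D$, one can compute which sets \eqref{eq:class} meet $L$ and which meet its complement, and hence decide whether $\mathcal D$ witnesses $L$. Let $P_d(t)$ be the path statistic with initial state $d$. Then $P_d(a)=\{(d,a)\}$ and $P_d(a(t_0,t_1))=P_{d\cdot(a,0)}(t_0)\cup P_{d\cdot(a,1)}(t_1)$, so the finite set of all tuples $(\tau(t),(P_d(t))_{d\in D})$ is obtained by closing the tuples of one-node trees under these rules.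
\end{remark}

\subsection*{Pumping and swapping}

Let $\mathcal D$ be a DFA. The following two \emph{moves for $\mathcal D$} change a tree.
\begin{itemize}
\item[(P)] \emph{Pumping}: $C_0[C[C[t]]]\leftrightarrow C_0[C[t]]$, where $w(C)$ is a loop at $\iota\cdot w(C_0)$.
\item[(S)] \emph{Swapping}: exchange the subtrees of $t$ at two incomparable nodes $v,v'$ with $\iota\cdot w_t(v)=\iota\cdot w_t(v')$.
\end{itemize}
A language $L$ is \emph{$\mathcal D$-closed} if these moves never change membership in $L$. Both moves preserve $P_{\mathcal D}$: in (P), each copy of $C$ and the tree $t$ are entered in the state $\iota\cdot w(C_0)$; in (S), each subtree is entered in the same state before and after.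

\begin{theorem}\label{thm:moves}
A regular tree language $L$ is path testable if and only if it is $\mathcal D$-closed for some DFA $\mathcal D$.
\end{theorem}

One direction is immediate: if $\mathcal D$ witnesses $L$, then $L$ is $\mathcal D$-closed because the moves preserve $P_{\mathcal D}$. This direction already proves that languages are not path testable. The next two examples also show that neither move can be dropped from the theorem. Let $a\ne c$ be labels. In both examples, given $\mathcal D$, we pick $i<j$ with $\iota\cdot(a,1)^i=\iota\cdot(a,1)^j$.

\begin{example}[counting]\label{ex:count}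
The set of trees with at least two leaves labeled $c$ is invariant under all swaps, since swaps preserve the number of such leaves. It is not path testable. Let $C_0$ and $C$ have words $(a,1)^i$ and $(a,1)^{j-i}$, and let all left subtrees along the two hole paths be leaves $a$, except for one leaf $c$ in $C$. Then $C_0[C[a]]$ has one leaf $c$, and $C_0[C[C[a]]]$ has two.
\end{example}

\begin{example}[siblings]\label{ex:sib}
Let $L_{\mathrm{sib}}$ be the set of trees having an inner node both of whose children are leaves labeled $c$. It is not path testable. Take a right spine of $a$'s longer than $j$, ending in a leaf $a$, whose left subtrees are $a(c,c)$ at depth $i$, $a(a,a)$ at depth $j$, and leaves $a$ elsewhere. This tree is in $L_{\mathrm{sib}}$. The left leaves of the two special subtrees have step words $(a,1)^i(a,0)(a,0)$ and $(a,1)^j(a,0)(a,0)$, so swapping them is a move (S). It produces $a(a,c)$ and $a(c,a)$ and leads out of $L_{\mathrm{sib}}$. On the other hand, $L_{\mathrm{sib}}$ is invariant under all pumpings: a subtree whose root has two leaf children cannot properly contain $C[t]$, which is not a leaf, so in both $C_0[C[t]]$ and $C_0[C[C[t]]]$ it lies inside a copy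 of $C[t]$, or off the hole path in $C_0$ or in a copy of $C$.
\end{example}

For the converse direction one might hope that trees with the same $P_{\mathcal D}$ are connected by moves for $\mathcal D$. They need not be: if $\mathcal D$ has one state, $P_{\mathcal D}(t)$ is the set of leaf labels, while the moves also preserve the root label and the set of labels of inner nodes. So we must build from $\mathcal D$ a finer automaton $\mathcal D'$ that witnesses $L$.

\section{Forests, and the case of one state}\label{sec:forests}

In Sections~\ref{sec:forests}--\ref{sec:explore} we fix a regular language $L$, an automaton $\mathcal B$ for it, and a DFA $\mathcal D$ such that $L$ is $\mathcal D$-closed. The proof will descend into subtrees, so all notions are relative to the state in which a tree is entered. For $q\in D$, the \emph{$q$-state} of a node $v$ of $t$ is $q\cdot w_t(v)$; when a tree is said to be \emph{read from $q$}, ``state'' means $q$-state. The \emph{type} of a node is the triple (state, label, kind), where the kind is ``leaf'' or ``inner''. Let $N_q(t)$ be the set of types and $\mathrm{St}_q(t)$ the set of states of the nodes of $t$ read from $q$. If $v$ has $q$-state $r$,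 then the $q$-state of a node of $t_v$ is its $r$-state in $t_v$. The nodes of a context have states in the same way, and its non-hole nodes have types.

Write $t\approx_qs$ if $C_0[t]\in L\Leftrightarrow C_0[s]\in L$ for every context $C_0$ with $\iota\cdot w(C_0)=q$. This is an equivalence relation, and $t\approx_\iota s$ implies $t\in L\Leftrightarrow s\in L$ (take $C_0=\square$).

\begin{lemma}\label{lem:rules}
\begin{itemize}
\item[]
\item[(E1)] If $\tau(t)=\tau(s)$, then $t\approx_qs$.
\item[(E2)] If $t\approx_{q\cdot w(C)}s$, then $C[t]\approx_qC[s]$.
\item[(E3)] If $w(C)$ is a loop at $q\cdot w(E)$, then $E[C[C[t]]]\approx_qE[C[t]]$.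
\item[(E4)] Swapping the subtrees at two incomparable nodes of equal $q$-state preserves the $\approx_q$-class.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\iota\cdot w(C_0)=q$. (E1) holds because $\tau(C_0[t])=f_{C_0}(\tau(t))$. For (E2), apply the hypothesis to the context $C_0[C]$, whose word leads from $\iota$ to $q\cdot w(C)$. (E3) is a move (P) with outer context $C_0[E]$. In (E4), the two nodes have equal $\iota$-state in $C_0[t]$, so the swap is a move (S).
\end{proof}

\subsection*{Forests}

Pumping creates copies of subtrees and swapping shuffles them. To isolate this mechanism we first study it for collections of trees, where copying is free. A \emph{forest} is a finite nonempty multiset of trees, written additively. Read from $q$, each member is entered in state $q$, and $N_q(F)=\bigcup_{t\in F}N_q(t)$. The \emph{forest moves at $q$} are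
\begin{itemize}
\item \emph{duplication} and \emph{deletion}: $F+t\leftrightarrow F+t+t$, where $F$ may be empty;
\item \emph{exchange}: swap the subtrees at two nodes of equal $q$-state in different members (roots are allowed).
\end{itemize}
Each move can be undone by a move. Write $F\sim_qF'$ if $F$ and $F'$ are connected by forest moves at $q$.

\begin{lemma}[forest lemma]\label{lem:forest}
If $N_q(F)=N_q(F')$, then $F\sim_qF'$.
\end{lemma}

\begin{proof}
A move remains a move when other trees are added, so $F_1\sim_qF_2$ implies $F_1+J\sim_qF_2+J$; and $F\sim_qF+F$ by duplicating each member. We claim: \emph{if $N_q(s)\subseteq N_q(F)$, then $F\sim_qF+J+s$ for some possibly empty multiset $J$.} Given the claim, $F+s\sim_qF+J+s+s\sim_qF+J+s\sim_qF$. Absorbing the members of $F'$ one at a time gives $F\sim_qF+F'$, and exchanging the roles gives $F'\sim_qF+F'$.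

To prove the claim we assemble $s$ from the bottom up out of pieces of copies of $F$. We show by induction on the height of $s_v$ that for each node $v$ of $s$, of state $q_v$, there are $J$ and a context $E$ with $q\cdot w(E)=q_v$ and $F\sim_qF+J+E[s_v]$.

If $s_v$ is a leaf $a$, then $(q_v,a,\text{leaf})\in N_q(F)$, so some member of $F$ has the form $E[a]$ with $q\cdot w(E)=q_v$. Duplicate it.

If $s_v=a(\sigma_0,\sigma_1)$, induction gives $F\sim_qF+J_b+E_b[\sigma_b]$ with $q\cdot w(E_b)=q_v\cdot(a,b)$ for $b=0,1$. Adding these and using $F\sim_qF+F$ twice, we get $F\sim_qF+J_0+J_1+E_0[\sigma_0]+E_1[\sigma_1]$. Since $(q_v,a,\text{inner})\in N_q(F)$, some member of $F$ is $E[a(\xi_0,\xi_1)]$ with $q\cdot w(E)=q_v$; duplicate it. For $b=0,1$, the root of $\xi_b$ in the new copy and the root of $\sigma_b$ in $E_b[\sigma_b]$ have state $q_v\cdot(a,b)$ and lie in different members. The two exchanges give $F+J_0+J_1+E_0[\xi_0]+E_1[\xi_1]+E[s_v]$.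

For $v$ the root, $F\sim_qF+J+E[s]$ with $q\cdot w(E)=q$. Duplicate $E[s]$ and exchange the whole first copy with the subtree $s$ of the second copy; both nodes have state $q$. This gives $F+J+s+E[E[s]]$, which proves the claim.
\end{proof}

\subsection*{The one-state automaton}

Let $D=\{\iota\}$ and write $\approx$, $N$ for $\approx_\iota$, $N_\iota$. Every nontrivial context can be pumped and any two incomparable subtrees can be swapped. We show that \emph{trees with the same root label and the same $N$ are $\approx$-equivalent.} If one of them is a leaf, the other has no inner node, so they are equal. Otherwise let $t=a(t_0,t_1)$, $s=a(s_0,s_1)$ and $N(t)=N(s)$.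

Consider combs $a(\xi_1,a(\xi_2,\dots,a(\xi_n,\eta)\dots))$ with $n\ge1$ and a fixed tail $\eta$. The teeth $\xi_1,\dots,\xi_n$ form a forest, and forest moves on the teeth are available inside the tree: exchanges, and in particular permutations of the teeth, are swaps, and duplicating or deleting $\xi_1$ is pumping the context $a(\xi_1,\square)$. By Lemma~\ref{lem:forest}, the class of a comb with tail $\eta$ depends only on the union of the $N(\xi_i)$. Pumping $a(t_0,\square)$ and swapping gives $t\approx a(t_0,t)\approx a(t,t_0)$, and in the same way $s\approx a(s,s_0)$. Now the first tooth carries all types, so it can absorb and emit other teeth: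
\[
a(t,t_0)\approx a(t,a(s_0,t_0))\approx a(t,a(t_0,s_0))\approx a(t,s_0)\approx a(s,s_0).
\]
The first, third and fourth steps change the teeth without changing the union of their types, and the second step is a swap. Hence $t\approx s$. The root label and the set of (label, kind) pairs are determined by the path statistic of a DFA that stores the first label and the set of labels read so far, so $L$ is path testable by Lemma~\ref{lem:stat}.

The argument has three ingredients: a loop provides arbitrarily many slots; the contents of the slots behave like a forest; and a subtree containing all types acts as a reservoir, next to which any other subtree can be replaced. With more states two new phenomena appear.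

\begin{example}[no return to a state]\label{ex:split}
Let $D=\{\iota,d_0,d_1\}$ with $\iota\cdot(a',b)=d_b$ for all labels $a'$, and $d_0,d_1$ fixed by all letters. Moves act inside the left or inside the right subtree of the root, as the moves of a one-state automaton, so they preserve the labels of both children of the root. Thus ``the right child of the root is labeled $c$'' is a $\mathcal D$-closed property. It separates $a(a,c(a(a,a),a))$ from $a(a,a(c(a,a),a))$, which have the same root label and the same $N_\iota$. Here the two subtrees must be treated separately, by recursion, and the new statistic must contain a statistic for each of them.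
\end{example}

\begin{example}[a spine]\label{ex:spine}
Let $D=\{\iota,d\}$ with $\iota\cdot(a',1)=\iota$, $\iota\cdot(a',0)=d$ for all labels $a'$, and $d$ fixed by all letters. The nodes of state $\iota$ form the right spine. They are pairwise comparable, so swaps do not change the spine, and pumping replaces a factor $x$ of its word by $xx$ or conversely. Thus ``the parent of the rightmost leaf is labeled $a$'' is a $\mathcal D$-closed property. It separates $a(a,c(a,a(a,a)))$ from $a(a,c(a,a))$, which have the same root label and the same $N_\iota$. Here the statistic must carry information about the word of the spine. We will let it record the possible effects of this word on the automaton $\mathcal B$; this is where the regularity of $L$ enters.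
\end{example}

In general the proof cuts $t$ and $s$ as $E_t[\zeta]$ and $E_s[\zeta']$ at corresponding nodes, compares the contexts as in Example~\ref{ex:spine}, and compares $\zeta$ with $\zeta'$ either by recursion as in Example~\ref{ex:split} or by a reservoir argument as in the one-state case.

\section{Surgery along loops}\label{sec:surgery}

\subsection*{Merging}

The comb is replaced by the pumpings of a context between two nodes of equal state. We allow further slots outside the pumped part; they cannot be removed, so forests must stay large enough to fill them.

\begin{lemma}[merging]\label{lem:merge}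
Let $t$ be read from $q$, and let $x<y$ be nodes of equal state $g$. Let $v_1,\dots,v_k$ $(k\ge1)$ be pairwise incomparable nodes of equal state $r$, such that $v_1\ge x$ is incomparable with $y$, and each $v_i$ with $i\ge2$ is below $y$ or incomparable with $x$. Let $s_i=t_{v_i}$, and let $s'_1,\dots,s'_k$ be trees with $\bigcup_iN_r(s_i)=\bigcup_iN_r(s'_i)$. Then replacing each $s_i$ by $s_i'$ gives a tree $\approx_q$-equivalent to $t$.
\end{lemma}

\begin{proof}
Write $t=E[C\langle s_1\rangle[t_y]]$, where the hole of $E$ is at $x$ and $C\langle\xi\rangle$ is the context between $x$ and $y$ with the tree $\xi$ placed at $v_1$. The node $v_1$ is off the hole path of this context, and $v_2,\dots,v_k$ lie off the hole path of $E$ or in $t_y$. For $n\ge1$ consider the trees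
\[
E[C\langle\xi_1\rangle[\cdots C\langle\xi_n\rangle[t_y]\cdots]]
\]
in which, moreover, arbitrary trees are placed at $v_2,\dots,v_k$. Since $w(C\langle\xi\rangle)$ is a loop at $g$, the $n+k-1$ slots all have state $r$, and they are pairwise incomparable. For a forest $F$ of size $m\ge k$, take $n=m-k+1$ and fill the slots with the members of $F$. By (E4) the $\approx_q$-class $\langle F\rangle$ of the result does not depend on the order. A forest move at $r$ between forests of size at least $k$ preserves $\langle F\rangle$. An exchange is an instance of (E4). For a duplication or deletion $J+\xi\leftrightarrow J+\xi+\xi$ with $|J+\xi|\ge k$, fill the smaller tree with $\xi_1=\xi$ and the larger one, which has $n\ge2$, with $\xi_1=\xi_2=\xi$ and the members of $J$ in the corresponding slots; the two trees are equivalent by (E3).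

Let $F=s_1+\dots+s_k$ and $F'=s'_1+\dots+s'_k$. Lemma~\ref{lem:forest} gives a sequence of moves $F=F_0,F_1,\dots,F_m=F'$, in which the size may drop below $k$. To avoid this we run $k$ copies in parallel. Pass from $F$ to the sum $kF$ of $k$ copies by duplications; from $kF_j$ to $kF_{j+1}$ by performing the move in one copy at a time; and from $kF'$ to $F'$ by deletions. In the middle phase every forest is a sum of $k$ nonempty forests, and in the other phases it contains $F$ or $F'$, so all sizes are at least $k$. Hence $\langle F\rangle=\langle F'\rangle$.
\end{proof}

\subsection*{Side trees}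

Next we change everything that hangs off the hole path of a context. Let $E$ be a context read from $q$, with word $\ell_1\cdots\ell_n$, $\ell_i=(a_i,b_i)$. Its \emph{spine} consists of the nodes $u_0,\dots,u_n$ from the root to the hole $u_n$, with \emph{spine states} $q_i=q\cdot\ell_1\cdots\ell_i$. The $i$-th \emph{side tree} $\sigma_i$ is the subtree at the child $u_{i-1}\bar b_i$. An \emph{edge} is a triple $e=(g,a,b)\in D\times A\times\{0,1\}$; its \emph{opposite} is $\bar e=(g,a,\bar b)$. The $i$-th spine edge is $(q_{i-1},a_i,b_i)$. Side trees at equal spine edges are entered in the same state, so we group them: for $e=(g,a,b)$ let $O_e$ be the set of $i$ such that the $i$-th spine edge is $e$, and put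
\[
\nu_e(E)=\bigcup_{i\in O_e}N_{g\cdot(a,\bar b)}(\sigma_i),\qquad\nu(E)=(\nu_e(E))_e .
\]
A side tree can be merged only if some loop passes by it. We say that $E[\zeta]$ is \emph{covered} if for each $i\in\{1,\dots,n\}$ some node among $u_i,\dots,u_n$ or in $\zeta$ has its state in $\{q_0,\dots,q_{i-1}\}$.

\begin{lemma}[side trees]\label{lem:side}
Let $E,E'$ be contexts read from $q$ with $w(E)=w(E')$ and $\nu(E)=\nu(E')$. If $E[\zeta]$ is covered, then $E[\zeta]\approx_qE'[\zeta]$.
\end{lemma}

\begin{proof}
The sets $O_e$ are the same for $E$ and $E'$. For one edge $e=(g,a,b)$ at a time, we replace $\sigma_i$ by the side tree $\sigma_i'$ of $E'$ for all $i\in O_e$, applying Lemma~\ref{lem:merge} to the roots of these side trees, which all have state $g\cdot(a,\bar b)$. The condition on types is $\nu_e(E)=\nu_e(E')$. If $O_e=\{i_1<i_2<\cdots\}$ has at least two elements, let $x=u_{i_1-1}$, $y=u_{i_2-1}$, both of state $g$, and let $v_j$ be the root of $\sigma_{i_j}$. Then $v_1=x\bar b$ and $y\ge xb$, so $v_1$ is incomparable with $y$, and $v_j>y$ for $j\ge2$. If $O_e=\{i\}$, coverage gives a node $y\ge u_i$ of state $q_h$ with $h\le i-1$. Let $x=u_h$ and let $v_1$ be the root of $\sigma_i$;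 it is below $x$, and it is the sibling of $u_i$, hence incomparable with $y$. Coverage refers only to the spine and to $\zeta$, which do not change.
\end{proof}

The two trees in Example~\ref{ex:split}, viewed as $E[a]$ and $E'[a]$ with the hole at the left child of the root, show that the lemma fails without coverage.

\subsection*{Branching}

We now generalize the reservoir argument. Let $\zeta=a(\zeta_0,\zeta_1)$ be read from $g$, with root $y$. In the one-state case we needed a loop through the root to pump, and a swap to carry material from one side of the root to the other. The condition that provides both is: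
\begin{itemize}
\item[$(\star)$] for some $b\in\{0,1\}$ there are nodes $yb\le z\le x$ and a node $v'$ in $\zeta_{\bar b}$ such that $x$ has state $g$, and $z$ and $v'$ have the same state.
\end{itemize}
In words: a path through one child returns to the state of the root, and the other subtree contains a state visited on the way.

\begin{lemma}[branching]\label{lem:branch}
If $\zeta=a(\zeta_0,\zeta_1)$ and $\zeta'=a(\zeta_0',\zeta_1')$, read from $g$, both satisfy $(\star)$ and $N_g(\zeta)=N_g(\zeta')$, then $\zeta\approx_g\zeta'$.
\end{lemma}

\begin{proof}
Put $N=N_g(\zeta)$ and $g_i=g\cdot(a,i)$. Call a tree $\xi$ \emph{admissible at $d$} if $N_d(\xi)\subseteq N$. We claim that there are reservoirs $\omega_0,\omega_1$, admissible at $g_0,g_1$ respectively, such that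
\[
\zeta\approx_ga(\omega_0,\xi_1)\quad\text{and}\quad\zeta\approx_ga(\xi_0,\omega_1)\qquad\text{whenever $\xi_i$ is admissible at $g_i$.}
\]
Applying the claim to $\zeta$ and to $\zeta'$, with reservoirs $\omega_i$ and $\omega_i'$, gives $\zeta\approx_ga(\omega_0,\omega_1')\approx_g\zeta'$.

Let $b,z,x,v'$ be as in $(\star)$ for $\zeta$, and let $r$ be the state of $z$ and $v'$. Write $\langle\xi,\xi'\rangle$ for the tree with root label $a$, subtree $\xi$ at child $b$ and subtree $\xi'$ at child $\bar b$. Cut $\zeta_b=Z[Z'[\zeta_x]]$ at $z$ and $x$, and $\zeta_{\bar b}=W[\sigma]$ at $v'$. Then $w(Z)$ leads from $g_b$ to $r$, $w(Z')$ from $r$ to $g$, and $w(W)$ from $g_{\bar b}$ to $r$, and read from these starting states the non-hole nodes of $Z,Z',W$ have types in $N$. So admissibility propagates: if $\xi$ is admissible at $g$, then $Z'[\xi]$ is admissible at $r$; if $\xi$ is admissible at $r$, then $Z[\xi]$ and $W[\xi]$ are admissible at $g_b$ and $g_{\bar b}$; and if $\xi,\xi'$ are admissible at $g_b,g_{\bar b}$, then $\langle\xi,\xi'\rangle$ is admissible at $g$. All trees built below are admissible by these rules.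

\emph{Step 1: a reservoir next to the slot $z$.} Let $C=\langle Z[Z'[\square]],W[\sigma]\rangle$. Its word is a loop at $g$ and $\zeta=C[\zeta_x]$, so (E3) twice gives $\zeta\approx_gC[C[\zeta]]=\langle Z[Z'[C[\zeta]]],W[\sigma]\rangle$. Swapping the subtrees $Z'[C[\zeta]]$ and $\sigma$, whose roots have state $r$, gives
\[
\zeta\approx_g\langle Z[\sigma],\omega\rangle,\qquad\omega=W[Z'[C[\zeta]]],\qquad C[\zeta]=\langle Z[Z'[\zeta]],W[\sigma]\rangle .
\]
Apply Lemma~\ref{lem:merge} to $\langle Z[\sigma],\omega\rangle$, taking the root and the root of the displayed $C[\zeta]$ inside $\omega$ as the two nodes of state $g$, the root of $\sigma$ in $Z[\sigma]$ as $v_1$, and the root of $Z'[\zeta]$ in $C[\zeta]$ as $v_2$. Both $v_1,v_2$ have state $r$; $v_1$ is on the other side of the root from $\omega$, and $v_2$ is below the root of $C[\zeta]$. The tree $Z'[\zeta]$ is admissible at $r$ and contains $\zeta$ read from $g$, so $N_r(Z'[\zeta])=N$. Keeping it and replacing $\sigma$ does not change the union of types as long as the replacement is admissible: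
\begin{equation}\label{eq:free}
\zeta\approx_g\langle Z[\sigma'],\omega\rangle\qquad\text{for every $\sigma'$ admissible at $r$.}
\end{equation}

\emph{Step 2: freeing child $\bar b$.} Let $\xi'$ be admissible at $g_{\bar b}$ and take $\sigma'=Z'[\langle\zeta_b,\xi'\rangle]$ in \eqref{eq:free}. The roots of $\xi'$ and $\omega$ have state $g_{\bar b}$ and lie on different sides of the root. Swapping them gives $\zeta\approx_g\langle\omega_b,\xi'\rangle$ with $\omega_b=Z[Z'[\langle\zeta_b,\omega\rangle]]$, which does not depend on $\xi'$.

\emph{Step 3: freeing child $b$.} Let $\xi$ be admissible at $g_b$ and take $\xi'=W[Z'[\langle\xi,\zeta_{\bar b}\rangle]]$ in Step~2. The roots of $\xi$ and $\omega_b$ have state $g_b$ and lie on different sides of the root. Swapping them gives $\zeta\approx_g\langle\xi,\omega_{\bar b}\rangle$ with $\omega_{\bar b}=W[Z'[\langle\omega_b,\zeta_{\bar b}\rangle]]$.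
\end{proof}

Condition $(\star)$ asks for a loop inside $\zeta$. When $\zeta$ hangs below a context and both of its subtrees return to states of the spine, we can pump a piece of the spine into $\zeta$ and create such a loop.

\begin{lemma}[branching below a context]\label{lem:branch2}
Let $E$ be a context read from $q$ with spine states $q_0,\dots,q_n=g$. Let $\zeta=a(\zeta_0,\zeta_1)$ and $\zeta'=a(\zeta'_0,\zeta'_1)$ satisfy $N_g(\zeta)=N_g(\zeta')$, and let $i_0,i_1\le n$ be such that, for $b=0,1$, both $\zeta_b$ and $\zeta'_b$ contain a node of $g$-state $q_{i_b}$ in $\zeta$, respectively $\zeta'$. Then $E[\zeta]\approx_qE[\zeta']$.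
\end{lemma}

\begin{proof}
Choose $b$ with $i:=i_b\le j:=i_{\bar b}$, and cut $E=E_1[E_2]$ at the spine node $u_i$. Let $v$ be a node of $\zeta_b$ of state $q_i$ and write $\zeta=V[\zeta_v]$. The word of $E_2[V]$ is a loop at $q_i$, so (E3) gives
\[
E[\zeta]=E_1[E_2[V[\zeta_v]]]\approx_qE_1[E_2[V[E_2[V[\zeta_v]]]]]=E[\hat\zeta],\qquad\hat\zeta=V[E_2[\zeta]].
\]
The tree $\hat\zeta$ has root label $a$ and subtree $\zeta_{\bar b}$ at child $\bar b$. It satisfies $(\star)$ with this $b$: let $x$ be the hole node of the inserted $E_2$, of state $g$; let $z$ be the copy of $u_j$ on the spine of $E_2$, which exists since $i\le j\le n$; and let $v'$ be a node of $\zeta_{\bar b}$ of state $q_j$. Moreover $N_g(\hat\zeta)=N_g(\zeta)\cup M$, where $M$ is the set of types of the non-hole nodes of $E_2$ read from $q_i$. The same construction for $\zeta'$, with the same $b,i,j$ and hence the same $M$, gives $E[\zeta']\approx_qE[\hat\zeta']$ with $\hat\zeta'$ satisfying $(\star)$ and $N_g(\hat\zeta')=N_g(\hat\zeta)$. Lemma~\ref{lem:branch} and (E2) finish the proof.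
\end{proof}

\section{Records of paths}\label{sec:records}

We now define the finer statistic. It attaches to each node finite information about its step word, with three purposes. It must let us locate the cutting node in a tree, which is done by the order in which edges first occur. It must let us compare contexts with different words, which is done by the set of all effects that contexts with a given word can have. And it must support recursion into subtrees, which is done by nesting.

Let $w=\ell_1\cdots\ell_n$ be read from $q$. Its \emph{edges} are the triples $(q\cdot\ell_1\cdots\ell_{i-1},a_i,b_i)$ with $\ell_i=(a_i,b_i)$, and $\mathrm{fo}_q(w)$ is the sequence of its distinct edges in order of first occurrence. Put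
\[
\Gamma_q(w)=\{(f_C,\nu(C)):w(C)=w\},\qquad\rho_q(w)=\bigl(q\cdot w,\ \mathrm{fo}_q(w),\ \Gamma_q(w)\bigr),
\]
where $\nu(C)$ is computed with $C$ read from $q$.

\begin{lemma}\label{lem:rho}
The map $\rho_q$ has finitely many values, and $\rho_q(w\ell)$ is determined by $\rho_q(w)$ and $\ell$.
\end{lemma}

\begin{proof}
There are finitely many edges, types and maps $Q\to Q$. Let $\ell=(a,b)$, $e=(q\cdot w,a,b)$ and $r=q\cdot w\cdot(a,\bar b)$. The sequence $\mathrm{fo}_q(w\ell)$ is $\mathrm{fo}_q(w)$, extended by $e$ if $e$ is new. The contexts with word $w\ell$ are the $C[a(\square,\sigma)]$ if $b=0$, and the $C[a(\sigma,\square)]$ if $b=1$, with $w(C)=w$ and $\sigma$ an arbitrary tree. The induced map is $f_C\circ\delta_a(\cdot,\tau(\sigma))$, respectively $f_C\circ\delta_a(\tau(\sigma),\cdot)$, and the only component of $\nu$ that changes is $\nu_e$, which becomes $\nu_e(C)\cup N_r(\sigma)$. So $\Gamma_q(w\ell)$ is determined by $\Gamma_q(w)$, $q\cdot w$, $\ell$ and the finite set $\{(\tau(\sigma),N_r(\sigma)):\sigma\text{ a tree}\}$.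
\end{proof}

The \emph{record} of a node $v$ of $t$ read from $q$ is $(\rho_q(w_t(v)),\text{label},\text{kind})$; it contains the type of $v$. Let $R_q(t)$ be the set of records of nodes of $t$. For a maximal path $wa$ let $\beta_q(wa)$ be the set of records of the nodes on it; the word $wa$ determines their step words, labels and kinds. Define $\mathrm{rec}^0_q=\beta_q$ and
\[
\mathrm{rec}_q^{k+1}(wa)=\Bigl(\beta_q(wa),\ \bigl\{\bigl(\rho_q(u),\,\ell,\,\mathrm{rec}^k_{q\cdot u\ell}(va)\bigr):w=u\ell v,\ \ell\in\Sigma\bigr\}\Bigr).
\]
Thus $\mathrm{rec}^{k+1}_q$ lists, for every way of cutting the path at an edge, where the cut is made and what the rest of the path looks like, at depth $k$, from the point of view of the subtree it enters. Finally let $\mathrm{Rec}^k_q(t)=\{\mathrm{rec}^k_q(\pi):\pi\text{ a maximal path of }t\}$. Every node lies on a maximal path, so $\mathrm{Rec}^k_q(t)$ determines $R_q(t)$.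

\begin{lemma}\label{lem:rec}
For all $k$ and $q$, the map $\mathrm{rec}^k_q$ on $\Sigma^*A$ has finitely many values, and its fibers are regular.
\end{lemma}

\begin{proof}
Induction on $k$, for all $q$ at once. By Lemma~\ref{lem:rho} a DFA can store $\rho_q(w)$ and the set of records of the inner nodes passed so far; with the last label this determines $\beta_q(wa)$. For the step, there are finitely many triples $(\rho,\ell,\chi)$, and $wa$ has a factorization with data $(\rho,\ell,\chi)$ if and only if
\[
wa\in\{u:\rho_q(u)=\rho\}\cdot\ell\cdot\{va:\mathrm{rec}^k_{d\cdot\ell}(va)=\chi\},
\]
where $d$ is the first component of $\rho$. This set is regular, and each fiber of $\mathrm{rec}^{k+1}_q$ is a Boolean combination of such sets and fibers of $\beta_q$.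
\end{proof}

\begin{proposition}\label{prop:key}
If $|\mathrm{St}_q(t)|\le k$ and $\mathrm{Rec}^k_q(t)=\mathrm{Rec}^k_q(s)$, then $t\approx_qs$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:moves} from Proposition~\ref{prop:key}]
It remains to show that a $\mathcal D$-closed regular $L$ is path testable. Let $k=|D|$. By Lemma~\ref{lem:rec} there is a DFA $\mathcal D'$ with initial state $\iota'$ such that $(\iota'\cdot w,a)$ determines $\mathrm{rec}^k_\iota(wa)$. If $P_{\mathcal D'}(t)=P_{\mathcal D'}(s)$, then $\mathrm{Rec}^k_\iota(t)=\mathrm{Rec}^k_\iota(s)$, so $t\approx_\iota s$ and $t\in L\Leftrightarrow s\in L$. Thus $\mathcal D'$ witnesses $L$, and Lemma~\ref{lem:stat} applies.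
\end{proof}

\section{Exploring a tree: proof of Proposition~\ref{prop:key}}\label{sec:explore}

We must choose where to cut. Walk down from the root. If neither subtree of the current node contains a state seen so far, we can recurse with fewer states. If both do, Lemma~\ref{lem:branch2} applies. If exactly one does, we step into it, and the return to an old state that it promises will give coverage. The difficulty is that the stopping node must be recognizable from the \emph{set} of records, which cannot count steps. We therefore turn each decision into a rule: once we have chosen a direction at a node with state $g$ and label $a$, we take the same direction at every later node with state $g$ and label $a$. There are boundedly many rules, and the path they define is visible in $\mathrm{fo}_q$. The price is that a later node to which a rule applies may have an old state on the side we do not take; this is an extra stopping event.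

\subsection*{The exploration}

Let $t$ be any tree, read from $q$. The \emph{pair} of a node is (state, label), and the pair of an edge $(g,a,b)$ is $(g,a)$. The \emph{path edges} of a node $v$ are the edges of $w_t(v)$, and $\mathrm{fo}(v)=\mathrm{fo}_q(w_t(v))$. At \emph{stage} $h=0,1,\dots$ we have a sequence $\mathbf e_h=(e_1,\dots,e_h)$ of edges $e_i=(g_i,a_i,b_i)$ with pairwise distinct pairs. Put
\[
U_h=\{e_1,\dots,e_h\},\qquad\Pi_h=\{(g_1,a_1),\dots,(g_h,a_h)\},\qquad G_h=\{g_1,\dots,g_h\}.
\]
Let $\mathrm{Ch}_h$ be the set of nodes all of whose path edges lie in $U_h$. It contains the root and is closed under ancestors, and since each pair occurs in at most one edge of $U_h$, a node has at most one child in it. So $\mathrm{Ch}_h$ is a chain; let $y_h$ be its last node and $G_h^+=G_h\cup\{\text{state of }y_h\}$. \emph{Region $h$} is the set of nodes $v$ with $\mathrm{fo}(v)=\mathbf e_h$. We check the following events in this order and stop at the first that holds.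
\begin{itemize}
\item[(Side)] For some $e=(g,a,b)\in U_h$ and $g'\in G_h$, some node $u\ne y_h$ of region $h$ with pair $(g,a)$ has a node of state $g'$ in the subtree at $u\bar b$. We call $(e,g')$ a \emph{witness}.
\item[(Leaf)] $y_h$ is a leaf.
\item[(Fresh)] $y_h$ is inner, and neither child subtree contains a state of $G_h^+$.
\item[(Branch)] $y_h$ is inner, and both child subtrees contain a state of $G_h^+$.
\end{itemize}
If none holds, exactly one child $y_hb$ has a state of $G_h^+$ in its subtree; we let $e_{h+1}=(g,a,b)$, where $(g,a)$ is the pair of $y_h$, and go to stage $h+1$. The following facts hold at every stage $h$ that is reached.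
\begin{itemize}
\item[(C1)] The node $y_h$ is a leaf or has its pair outside $\Pi_h$. Every other node of $\mathrm{Ch}_h$ is inner with pair in $\Pi_h$, and the chain leaves it by the unique edge of $U_h$ with that pair.
\item[(C2)] $y_0<y_1<\dots<y_h$, with $y_0$ the root; $\mathrm{Ch}_{j+1}$ continues from $y_j$ by the edge $e_{j+1}$. Region $0$ is $\{y_0\}$, and region $j\ge1$ consists of the nodes $v$ with $y_{j-1}<v\le y_j$.
\item[(C3)] $G_h^+$ is the set of states on $\mathrm{Ch}_h$, and $G_j^+=G_{j+1}$ for $j<h$.
\end{itemize}
Fact (C1) holds because an inner node of the chain with pair in $\Pi_h$ has a child on the chain. It shows that the pair of $e_{h+1}$ is new, so the exploration is well defined and stops after at most $|D|\cdot|A|$ stages. For (C2), argue by induction on $j$: $\mathrm{Ch}_j$ contains $\mathrm{Ch}_{j-1}$ and the child of $y_{j-1}$ along $e_j$. Since $\mathrm{fo}(y_{j-1})=\mathbf e_{j-1}$, the nodes of $\mathrm{Ch}_j$ strictly below $y_{j-1}$ have $\mathrm{fo}=\mathbf e_j$. Conversely, a node with $\mathrm{fo}=\mathbf e_j$ lies on $\mathrm{Ch}_j$ and has the path edge $e_j\notin U_{j-1}$, so it is not on $\mathrm{Ch}_{j-1}$. For (C3), $g_{j+1}$ is the state of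 $y_j$, and by (C1) the chain nodes other than $y_h$ have states in $G_h$.

For the DFA of Example~\ref{ex:spine} and $t=a(a,c(a,a(a,a)))$, stage $0$ sets $e_1=(\iota,a,1)$; then $y_1$ is the node labeled $c$ and $e_2=(\iota,c,1)$; at stage $2$ the chain passes the second inner $a$ by the rule $e_1$ and ends at the rightmost leaf. The side trees contain only the state $d$, so the exploration stops with (Leaf).

\subsection*{The exploration is visible in the records}

Let $E^h_t$ be the context obtained from $t$ by putting the hole at $y_h$. Its spine is $\mathrm{Ch}_h$.

\begin{lemma}\label{lem:visible}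
Suppose the exploration of $t$ reaches stage $h$.
\begin{itemize}
\item[(V1)] $y_h$ is the unique node with $\mathrm{fo}=\mathbf e_h$ that is a leaf or has its pair outside $\Pi_h$.
\item[(V2)] For $e=(g,a,b)\in U_h$, the nodes whose $\mathrm{fo}$ begins with $(\mathbf e_h,\bar e)$ are those in the subtrees at $u\bar b$, for $u\ne y_h$ in region $h$ with pair $(g,a)$.
\item[(V3)] If $y_h$ is inner with pair $(g,a)$, the nodes whose $\mathrm{fo}$ begins with $(\mathbf e_h,(g,a,b))$ are those of the subtree at $y_hb$.
\item[(V4)] For $e\in U_h$, $\nu_e(E^h_t)$ is the set of types of the nodes for which the first entry of $\mathrm{fo}$ outside $U_h$ is $\bar e$. For $e\notin U_h$, $\nu_e(E_t^h)=\emptyset$.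
\end{itemize}
\end{lemma}

\begin{proof}
(V1) follows from (C1) and (C2). For an edge $e'\notin U_h$, the sequence $\mathrm{fo}(v)$ begins with $(\mathbf e_h,e')$ if and only if the first path edge of $v$ outside $U_h$ is $e'$ and starts at a node $u$ of region $h$. In (V2), $e'=\bar e$ is outside $U_h$ because the pairs are distinct, and $u$ is inner with pair $(g,a)\in\Pi_h$, so $u\ne y_h$ by (C1). In (V3), $u$ has pair outside $\Pi_h$, so $u=y_h$ by (V1). For (V4), the first entry of $\mathrm{fo}(v)$ outside $U_h$ is the edge by which the path to $v$ leaves $\mathrm{Ch}_h$. If it starts at $y_h$, its pair is outside $\Pi_h$, so it is not $\bar e$. Otherwise it enters a side tree of $E^h_t$, and it is the opposite of the spine edge at that node. All spine edges lie in $U_h$.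
\end{proof}

\begin{lemma}\label{lem:transfer}
Let $R_q(t)=R_q(s)$. Then the explorations of $t$ and $s$ produce the same edges and stop at the same stage $h$ with the same event, and with the same witnesses if the event is \textup{(Side)}. Let $i\le h$, and let $y_i,y_i'$ be the last chain nodes at stage $i$ in $t$ and $s$.
\begin{itemize}
\item[(a)] $y_i$ and $y_i'$ have the same record. If they are inner with pair $(g,a)$, then the subtrees at $y_ib$ and $y_i'b$ have the same $N_{g\cdot(a,b)}$ for $b=0,1$.
\item[(b)] There is a context $E^i$ with $w(E^i)=w(E^i_t)$, $\nu(E^i)=\nu(E^i_t)$ and $E^i_s[\xi]\approx_qE^i[\xi]$ for every tree $\xi$. Its set of spine states is $G_i^+$.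
\end{itemize}
\end{lemma}

\begin{proof}
A record contains the state, $\mathrm{fo}$, label and kind of a node. Suppose both explorations reach stage $i$ with the same $\mathbf e_i$. By (V2), $(e,g')$ is a witness if and only if some record has state $g'$ and $\mathrm{fo}$ beginning with $(\mathbf e_i,\bar e)$. By (V1) the record of $y_i$, and by (V3) the types in its child subtrees, can be read off from $R_q$ and $\mathbf e_i$. This proves (a), and shows that both explorations make the same decision at stage $i$; induction on $i$ gives the first statement. By (V4), $\nu(E^i_s)=\nu(E^i_t)$. By (a), $\Gamma_q(w(E^i_s))=\Gamma_q(w(E^i_t))$, and the left side contains $(f_{E^i_s},\nu(E^i_s))$. So some context $E^i$ with word $w(E^i_t)$ has $f_{E^i}=f_{E^i_s}$ and $\nu(E^i)=\nu(E^i_t)$. Then $\tau(E^i_s[\xi])=\tau(E^i[\xi])$, and (E1) applies. The spine states depend only on the word, so (C3) gives the last claim.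
\end{proof}

Part (b) is the only place where two trees are identified without moves, through their values in $\mathcal B$. The context $E^i$ acts on $\mathcal B$ like the context of $s$, but has the word and side types of the context of $t$, so Lemma~\ref{lem:side} can compare it with $E^i_t$ once coverage is established.

\begin{lemma}[coverage]\label{lem:cover}
Let the exploration of $t$ stop at stage $h$. Let $i=h$ if the event is not \textup{(Side)}, and let $i<h$ be arbitrary if it is. Let $g$ be the state of $y_i$. Then $E^i_t[\zeta]$ is covered for every tree $\zeta$ with $\mathrm{St}_g(\zeta)=\mathrm{St}_g(t_{y_i})$.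
\end{lemma}

\begin{proof}
Let $u^+\le y_i$ be a chain node with parent $u$. It suffices to find a node $v\ge u^+$ of $t$ that is on the chain or below $y_i$, and whose state occurs at a chain node $\le u$: if $v\le y_i$ it is a spine node of $E^i_t$, and otherwise $\zeta$ contains a node of the same state.

Suppose first that $u$ is none of the nodes $y_l$. By (C2), $u$ lies in a region $m$ and $u<y_m$, so the edge from $u$ to $u^+$ is in $U_m$. As $\mathrm{fo}(u)=\mathbf e_m$ lists all of $U_m$, this edge already occurs on the path to $u$, and it ends there at a node $\le u$ with the same state as $u^+$. Take $v=u^+$.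

Suppose now that $u=y_l$, so $l<i$. Stage $l$ chose the child $u^+$ because some $v\ge u^+$ has its state in $G_l^+$, the set of states of chain nodes $\le u$. Assume that $v$ is neither on $\mathrm{Ch}_h$ nor below $y_h$. Then $v$ lies in the side tree at a chain node $u'$ with $u^+\le u'<y_h$, and $u'$ is in a region $m$ with $l<m\le h$. If $u'=y_m$, then $m<h$, and stage $m$ did not stop, so this side tree has no state of $G_m^+\supseteq G^+_l$, a contradiction. So $u'\ne y_m$. Since $G_m\supseteq G_{l+1}=G_l^+$, the event (Side) holds at stage $m$. Hence $m=h$, the final event is (Side), and $v>u'>y_{h-1}\ge y_i$.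
\end{proof}

\subsection*{The induction}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Induction on $k$, for all $q$ at once. For $k=0$ there is nothing to prove, as every tree has a root. Let $k\ge1$. Then $R_q(t)=R_q(s)$; let $h$ be the common last stage and use the notation of Lemma~\ref{lem:transfer}. In each case we choose $i$ as in Lemma~\ref{lem:cover} and trees $\zeta,\zeta'$ with $t\approx_qE^i_t[\zeta]$, $s\approx_qE^i_s[\zeta']$ and $\mathrm{St}_g(\zeta)=\mathrm{St}_g(t_{y_i})$, where $g$ is the state of $y_i$. Lemmas~\ref{lem:cover} and~\ref{lem:side} give $E^i_t[\zeta]\approx_qE^i[\zeta]$, and Lemma~\ref{lem:transfer}(b) gives $E^i_s[\zeta']\approx_qE^i[\zeta']$. So it remains to prove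
\begin{equation}\label{eq:goal}
E^i[\zeta]\approx_qE^i[\zeta'].
\end{equation}
In the first three cases $i=h$, $\zeta=t_{y_h}$ and $\zeta'=s_{y'_h}$. These trees have the same root label $a$, and if they are not leaves we write $\zeta=a(\zeta_0,\zeta_1)$, $\zeta'=a(\zeta'_0,\zeta'_1)$ and $g_b=g\cdot(a,b)$.

\emph{Case \textup{(Leaf)}.} Here $\zeta=\zeta'=a$.

\emph{Case \textup{(Fresh)}.} The set $\mathrm{St}_{g_b}(\zeta_b)$ is contained in $\mathrm{St}_q(t)\setminus G_h^+$, and $G_h^+$ is a nonempty subset of $\mathrm{St}_q(t)$, so it has at most $k-1$ elements. Consider the triples $(\rho,(a,b),\chi)$ occurring in the second components of elements of $\mathrm{Rec}^k_q(t)$ such that $\rho$ has state $g$ and first-occurrence sequence $\mathbf e_h$. Such a triple comes from cutting a maximal path at a node with $\mathrm{fo}=\mathbf e_h$ and pair $(g,a)\notin\Pi_h$, which is $y_h$ by (V1), and then $\chi$ is the value of $\mathrm{rec}^{k-1}_{g_b}$ on a maximal path of $\zeta_b$. Every maximal path of $\zeta_b$ arises in this way. So the set of these $\chi$ is $\mathrm{Rec}^{k-1}_{g_b}(\zeta_b)$. The same description holds in $s$, so $\mathrm{Rec}^{k-1}_{g_b}(\zeta_b)=\mathrm{Rec}^{k-1}_{g_b}(\zeta'_b)$,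 and $\zeta_b\approx_{g_b}\zeta'_b$ by induction. By (E2), $a(\zeta_0,\zeta_1)\approx_ga(\zeta'_0,\zeta_1)\approx_ga(\zeta'_0,\zeta'_1)$, and (E2) again gives \eqref{eq:goal}.

\emph{Case \textup{(Branch)}.} By Lemma~\ref{lem:transfer}(a), $N_{g_b}(\zeta_b)=N_{g_b}(\zeta'_b)$ for $b=0,1$, so $N_g(\zeta)=N_g(\zeta')$. Each $\zeta_b$ contains a state of $G_h^+$, which is a spine state of $E^h$, and $\zeta'_b$ contains the same state. Lemma~\ref{lem:branch2} gives \eqref{eq:goal}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw[thick] (0,0) -- (0,-5.8);
\fill (0,0) circle (2pt) node[left] {root};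
\fill (0,-1.2) circle (2pt) node[left] {$y_i$, pair $(g,a)$};
\fill (0,-2.5) circle (2pt) node[left] {$y_{l-1}$, state $g'$};
\fill (0,-3.5) circle (2pt) node[left] {$y_{h-1}$};
\fill (0,-4.5) circle (2pt) node[left] {$u$, pair $(g,a)$};
\fill (0,-5.8) circle (2pt) node[left] {$y_h$};
\draw (0,-1.2) -- (1.8,-1.6) -- (1.1,-2.8) -- (2.5,-2.8) -- (1.8,-1.6);
\node at (1.8,-2.45) {$\sigma_y$};
\draw (0,-4.5) -- (1.8,-4.9) -- (1.1,-6.1) -- (2.5,-6.1) -- (1.8,-4.9);
\node at (1.65,-5.65) {$\sigma$};
\fill (2.15,-5.9) circle (1.5pt);
\node[right] at (2.45,-5.9) {state $g'$};
\draw[dashed,<->] (2.0,-1.6) .. controls (4.2,-2.2) and (4.2,-4.3) .. (2.0,-4.9);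
\node at (4.3,-3.25) {swap};
\end{tikzpicture}
\caption{The event (Side). The chain (thick) leaves both $y_i$ and $u$ by the same edge $(g,a,b)$, so the side trees $\sigma_y$ and $\sigma$ are entered in the same state and can be swapped. The tree $\sigma$ contains a state $g'$ that also occurs on the chain; in the picture it occurs at $y_{l-1}$, between $y_i$ and $u$. After the swap, one branch at $y_i$ returns to state $g$ through state $g'$, and the other contains state $g'$.}
\label{fig:side}
\end{figure}

\emph{Case \textup{(Side)}.} Let $(e,g')$ be a witness, $e=e_{i+1}=(g,a,b)$ with $i<h$; this defines $i$, and $y_i$ has pair $(g,a)$. The branching visible at a node $u$ of region $h$ cannot be used where it is, because $u$ is not recognizable from the records. We move it up to $y_i$ (Figure~\ref{fig:side}). Let $u\ne y_h$ be a node of region $h$ with pair $(g,a)$ such that the subtree $\sigma$ at $u\bar b$ contains the state $g'$, and let $\sigma_y$ be the subtree at $y_i\bar b$. By (C2), $u>y_{h-1}\ge y_i$ and the chain continues from $y_i$ to $y_ib$, so $u\ge y_ib$. Hence the roots of $\sigma$ and $\sigma_y$ are incomparable, and both have state $g\cdot(a,\bar b)$. Swapping them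 gives $t\approx_qE^i_t[\zeta]$, where $\zeta=a(\zeta_0,\zeta_1)$ has $\zeta_{\bar b}=\sigma$, the subtree $\zeta_b$ still contains the chain from $y_ib$ to $u$ with the same states, and $N_g(\zeta)=N_g(t_{y_i})$. The pair $(e,g')$ is also a witness for $s$, and the same construction gives $s\approx_qE^i_s[\zeta']$ with the corresponding properties. By Lemma~\ref{lem:transfer}(a), $N_g(t_{y_i})=N_g(s_{y'_i})$, so $N_g(\zeta)=N_g(\zeta')$.

If $g'\in G_i^+$, then in both $\zeta$ and $\zeta'$ the subtree at child $b$ contains the state $g$ (at $u$ and at its analogue in $s$), and the subtree at child $\bar b$ contains $g'$. Both are spine states of $E^i$, so Lemma~\ref{lem:branch2} gives \eqref{eq:goal}. If $g'\notin G_i^+=\{g_1,\dots,g_{i+1}\}$, then $g'=g_l$ with $i+1<l\le h$. The node $z=y_{l-1}$ has state $g'$ and satisfies $y_ib\le z\le y_{h-1}<u$. So $\zeta$ satisfies $(\star)$ with this $b$ and $z$, with $x=u$ and with $v'$ in $\sigma$. The same argument with $y'_{l-1}$ shows that $\zeta'$ satisfies $(\star)$. Lemma~\ref{lem:branch} and (E2) give \eqref{eq:goal}.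
\end{proof}

This completes the proof of Theorem~\ref{thm:moves}.

\section{A finite criterion}\label{sec:criterion}

Let $L$ be regular, with automaton $\mathcal B$ as in Section~\ref{sec:moves}; no DFA is fixed any more. We want to decide whether $L$ is $\mathcal D$-closed for some $\mathcal D$.

\subsection*{The monoid of path effects}

Whether a move changes membership depends only on the maps induced by the contexts involved, while whether the move is allowed depends only on their words. The link between the two is
\[
\gamma(w)=\{f_C:w(C)=w\}\subseteq Q^Q .
\]
For sets of maps put $XY=\{f\circ h:f\in X,\ h\in Y\}$. The contexts with word $uv$ are the $C[C']$ with $w(C)=u$ and $w(C')=v$, so $\gamma(uv)=\gamma(u)\gamma(v)$, and $\gamma(\varepsilon)=\{\mathrm{id}\}$. Thus $\gamma$ is a morphism onto the finite monoid $M=\gamma(\Sigma^*)$. The first guess is that it suffices to test the DFA with state set $M$ that computes $\gamma(w)$. This guess is wrong.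

\begin{example}\label{ex:parity}
Let $A=\{a,c\}$, and let $L$ consist of the trees $c(t_0,t_1)$ such that $t_0,t_1$ carry only the label $a$ and their rightmost branches have lengths of the same parity. It is path testable: the shape of the labeling is a condition $\forall K$, and so is, for each $b$, the absence of a maximal path $(c,b)(a,1)^ja$ with $j$ odd. Take $Q=\{0,1,\top,\bot\}$ and $\mathrm{Acc}=\{\top\}$; the leaf $a$ has value $0$, the leaf $c$ has value $\bot$, $\delta_a(p,p')=1-p'$ for $p,p'\in\{0,1\}$, $\delta_c(p,p)=\top$ for $p\in\{0,1\}$, and all other values are $\bot$. Then $\gamma((c,0))$ consists of the constant $\bot$ and the two maps sending one $p\in\{0,1\}$ to $\top$ and all else to $\bot$, while $\gamma((a,1))$ consists of the constant $\bot$ and the map that exchanges $0,1$ and sends $\top,\bot$ to $\bot$. So $\gamma((c,0))\gamma((a,1))=\gamma((c,0))$, and $(a,1)$ is a loop of the DFA computing $\gamma$. Pumping $a(a,\square)$ turns $c(a(a,a),a)\notin L$ into $c(a(a,a(a,a)),a)\in L$.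
\end{example}

A DFA that also counts modulo $2$ forbids this pumping. A genuine obstruction must survive every DFA. No DFA distinguishes $x^k$ from $x^{2k}$ for suitable $k$, so a bad pumping survives when $\gamma(x)$ is idempotent: replacing $x$ by $x^k$ keeps the available maps and creates a loop. For swaps, consider words $w,z_0,z_1,\pi$ such that each $z_b$ is empty or a loop at the state reached by $w$, and $z_b\pi$ begins with $(a,b)$. Then nodes with step words $wz_0\pi$ and $wz_1\pi$ branch at $w$ and have the same state. The swap in Example~\ref{ex:sib} has this form, with $z_0=\varepsilon$, $z_1=(a,1)^{j-i}$ and $\pi=(a,0)(a,0)$. To describe such configurations finitely we need $\gamma$ together with the first letter, and we need to know which pairs of loops at a common state cannot be avoided.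

Let $T=\Sigma\times M$ with the product $(\ell,X)(\ell',X')=(\ell,X\gamma(\ell')X')$. It is associative, and $\varphi(\ell w)=(\ell,\gamma(w))$ defines a surjective semigroup morphism $\Sigma^+\to T$. Let $T^1=T\cup\{1\}$ with a new identity $1$, and put $\varphi(\varepsilon)=1$. The map $\bar\gamma:T^1\to M$ with $\bar\gamma(\ell,X)=\gamma(\ell)X$ and $\bar\gamma(1)=\{\mathrm{id}\}$ is a monoid morphism with $\bar\gamma\circ\varphi=\gamma$.

\begin{theorem}\label{thm:criterion}
The regular language $L$ is path testable if and only if both of the following conditions hold.
\begin{itemize}
\item[(P*)] For all $X,Y\in M$ with $XY=X$ and $YY=Y$, all $f\in X$, $h\in Y$ and $p\in Q$: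
\[
f(h(h(p)))\in\mathrm{Acc}\iff f(h(p))\in\mathrm{Acc}.
\]
\item[(S*)] For all $X\in M$, $\theta_0,\theta_1,\lambda\in T^1$, $a\in A$ and $Y_0,Y_1\in M$ such that
\[
\theta_b\theta_b=\theta_b,\qquad X\bar\gamma(\theta_b)=X,\qquad\theta_b\lambda=((a,b),Y_b)\qquad(b=0,1),
\]
and such that $\theta_0\theta_1=\theta_0$ or $\theta_1\theta_0=\theta_1$, and for all $f\in X$, $f_0\in Y_0$, $f_1\in Y_1$, $p,p'\in Q$:
\[
f\bigl(\delta_a(f_0(p),f_1(p'))\bigr)\in\mathrm{Acc}\iff f\bigl(\delta_a(f_0(p'),f_1(p))\bigr)\in\mathrm{Acc}.
\]
\end{itemize}
\end{theorem}

By Theorem~\ref{thm:moves}, it suffices to show that a violation of (P*) or (S*) yields a bad move for every DFA (Proposition~\ref{prop:A}), and that there is one DFA all of whose moves are instances of (P*) and (S*) (Proposition~\ref{prop:B}).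

\subsection*{Violations survive every automaton}

\begin{proposition}\label{prop:A}
If \textup{(P*)} or \textup{(S*)} fails, then $L$ is not $\mathcal D$-closed for any DFA $\mathcal D$.
\end{proposition}

\begin{proof}
Let $\mathcal D$ be given and $k=|D|!$. For every word $v$, the words $v^k$ and $v^{2k}$ act identically on $D$: after $k\ge|D|-1$ applications of $v$ a state has entered a cycle, whose length divides $k$. For $p\in Q$ let $t_p$ be a tree of value $p$; here we use that all states of $\mathcal B$ are values of trees.

Let (P*) fail for $X,Y,f,h,p$, and let $X=\gamma(u)$, $Y=\gamma(x)$. Then $x\ne\varepsilon$, since $h=\mathrm{id}$ gives no violation. We have $\gamma(ux^k)=XY^k=X$ and $\gamma(x^k)=Y$, so there are contexts $C_0$ with word $ux^k$ and $C$ with word $x^k$ such that $f_{C_0}=f$ and $f_C=h$. Since $x^k$ is a loop at $\iota\cdot ux^k$, the trees $C_0[C[C[t_p]]]$ and $C_0[C[t_p]]$ differ by a move (P), and exactly one of them is in $L$.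

Let (S*) fail, and let $b$ be such that $\theta_b\theta_{\bar b}=\theta_b$. Choose words with $\gamma(w)=X$, $\varphi(x_0)=\theta_0$, $\varphi(x_1)=\theta_1$, $\varphi(\pi)=\lambda$, and put $x=x_b^k$, $x'=x_{\bar b}^k$. We need two words with values $\theta_b$ and $\theta_{\bar b}$ that fix a common state. Let
\[
w^\circ=w(x'x)^kx',\qquad z_b=(xx')^k,\qquad z_{\bar b}=x' .
\]
By idempotence $\varphi(x)=\theta_b$ and $\varphi(z_{\bar b})=\theta_{\bar b}$, and $\varphi(z_b)=(\theta_b\theta_{\bar b})^k=\theta_b$; this is where the comparability of $\theta_0$ and $\theta_1$ is used. Also $\gamma(w^\circ)=X$, because $X\bar\gamma(\theta_0)=X=X\bar\gamma(\theta_1)$. From $x'(xx')^k=(x'x)^kx'$ we get $\iota\cdot w^\circ z_b=\iota\cdot w(x'x)^{2k}x'=\iota\cdot w^\circ$, and $\iota\cdot w^\circ z_{\bar b}=\iota\cdot w^\circ$ because $x'x'=x_{\bar b}^{2k}$ acts like $x'$. For $i=0,1$, $\varphi(z_i\pi)=\theta_i\lambda=((a,i),Y_i)$, so $z_i\pi=(a,i)y_i$ with $\gamma(y_i)=Y_i$, and $\iota\cdot w^\circ(a,i)y_i=\iota\cdot w^\circ\pi$. Choose contexts $C$, $C_0$, $C_1$ with words $w^\circ,y_0,y_1$ inducing $f,f_0,f_1$. Then $C[a(C_0[t_p],C_1[t_{p'}])]$ and $C[a(C_0[t_{p'}],C_1[t_p])]$ differ by a move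 (S), and exactly one of them is in $L$.
\end{proof}

\subsection*{An automaton with few loops}

The proof above shows that no DFA can keep comparable idempotents from labeling loops at a common state. The next lemma shows that one DFA excludes all other pairs. For a word $x$ over a semigroup $T$, let $[x]\in T$ be the product of its letters.

The idea is visible in small cases. If the automaton stores the product $m$ of the input, a loop $x$ at $m$ satisfies $m[x]=m$. For a group this forces $[x]=1$; for the semigroup with $\theta\theta'=\theta'$ it forces $[x]=m$. In general it forces $[x]$ into the stabilizer of $m$, a smaller semigroup to which induction applies, unless $m$ is a left zero, that is, $m\theta=m$ for all $\theta$. Then the stored product is useless, so we restart. A parity bit guarantees that a loop which restarts once contains a whole block between two restarts, and such a block absorbs everything to its right.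

\begin{lemma}\label{lem:loops}
For every finite semigroup $T$, possibly empty, one can compute a complete deterministic automaton $\mathcal D_T$ over the alphabet $T$, all of whose states are reachable, with the following property: if $x,x'$ are loops at the same state, then $[x][x']=[x]$ or $[x'][x]=[x']$. In particular, $[x]$ is idempotent for every loop $x$.
\end{lemma}

\begin{proof}
Induction on $|T|$; for $T=\emptyset$ take one state. Let $Z$ be the set of left zeros of $T$. For $\mu\in T\setminus Z$, the stabilizer $T_\mu=\{\theta\in T:\mu\theta=\mu\}$ is a proper, possibly empty, subsemigroup, so $\mathcal D_{T_\mu}$ exists. The automaton $\mathcal D_T$ cuts its input into blocks, a block ending as soon as its product lies in $Z$. A state consists of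
\begin{itemize}
\item the product $m\in\{1\}\cup(T\setminus Z)$ of the current block, where $1$ is a new identity standing for the empty block;
\item the parity of the number of cuts so far;
\item for each $\mu\in T\setminus Z$, an entry that is $\bot$ if the product of the current block has not yet been $\mu$, and otherwise is a pair $(p_\mu,\kappa_\mu)$, where $p_\mu\in T\cup\{1\}$ is the product of the letters read since the last visit to $\mu$ and $\kappa_\mu$ is a state of $\mathcal D_{T_\mu}$.
\end{itemize}
Initially $m=1$, the parity is even and all entries are $\bot$. On reading $\theta$, let $m'=m\theta$. If $m'\in Z$, flip the parity and reset the rest to the initial values. Otherwise replace $m$ by $m'$, and $p_\mu$ by $p_\mu\theta$ in each entry $\ne\bot$ with $\mu\ne m'$. If the entry of $m'$ is $\bot$, it becomes $1$ paired with the initial state of $\mathcal D_{T_{m'}}$. If it is $(p,\kappa')$, it becomes $(1,\kappa'\cdot p\theta)$, where $p\theta$ is read as a single letter. We keep only reachable states. In these, $m=\mu p_\mu$ for every entry $\ne\bot$, so in the last case $m'=m'p\theta$ and $p\theta$ is indeed a letter of $T_{m'}$. Also, if $m\ne1$, the entry of $m$ has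 $p_m=1$.

Let $x,x'$ be loops at $\kappa$. Suppose that reading $x$ from $\kappa$ makes a cut. By parity it makes at least two, so $x=\alpha\beta\alpha'$ with $\alpha\ne\varepsilon$ ending at the first cut and $\beta$ a complete block. As $[\beta]$ is a left zero, $[x]=[\alpha][\beta]$ and $[x][x']=[\alpha][\beta][x']=[x]$. If $x'$ makes a cut, the same argument gives $[x'][x]=[x']$. Suppose neither makes a cut. After a nonempty word without a cut the block product is not $1$, so the product $m$ in $\kappa$ lies in $T\setminus Z$, and its entry is $(1,\kappa_m)$. Factor $x=x_1\cdots x_j$ at the visits to $m$; the end of $x$ is such a visit, so $j\ge1$. The letters fed to $\mathcal D_{T_m}$ are $[x_1],\dots,[x_j]$, so they form a loop of $\mathcal D_{T_m}$ at $\kappa_m$ with product $[x]$. The word $x'$ yields a loop at $\kappa_m$ with product $[x']$ in the same way, and the induction hypothesis for $T_m$ gives the claim.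
\end{proof}

Now let $T=\Sigma\times M$ again. Let $\mathcal D_1$ be the reachable part of the product of two DFAs over $\Sigma$: the automaton $\mathcal D_T$ reading $\varphi(\ell)$ in place of $\ell$, and the automaton computing $\gamma(w)$. Write $d_1(w)$ for its state after $w$. If $x,x'$ are loops at $d_1(u)$, then $\gamma(u)\gamma(x)=\gamma(u)$, the element $\varphi(x)$ is idempotent, and $\varphi(x)\varphi(x')=\varphi(x)$ or $\varphi(x')\varphi(x)=\varphi(x')$. This handles pumping. For a swap, the two paths below the branching node need not return to its state, and we must make them agree after their last return. So let $\mathcal D_2$ store $d_1(w)$ and, for each state $g$ of $\mathcal D_1$ visited so far (counting the initial state), the value $\varphi(\pi)\in T^1$ of the suffix $\pi$ read since the last visit to $g$. On reading $\ell$, it updates $d_1$, sets the value of the new state to $1$, and multiplies all other stored values by $\varphi(\ell)$. Write $d_2(w)$ for its state after $w$.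

\begin{proposition}\label{prop:B}
If \textup{(P*)} and \textup{(S*)} hold, then $L$ is $\mathcal D_2$-closed.
\end{proposition}

\begin{proof}
Consider a move (P) with $u=w(C_0)$ and $x=w(C)$ a loop at $d_2(u)$. Then $x$ is a loop at $d_1(u)$, so $X=\gamma(u)$ and $Y=\gamma(x)=\bar\gamma(\varphi(x))$ satisfy $XY=X$ and $YY=Y$. Apply (P*) with $f=f_{C_0}$, $h=f_C$ and $p=\tau(t)$.

Consider a move (S). Cutting at the last common ancestor of the two nodes, the tree is $C[a(C_0[t_0],C_1[t_1])]$, the move exchanges $t_0$ and $t_1$, and $d_2(w(a,0)y_0)=d_2(w(a,1)y_1)$ for the words $w,y_0,y_1$ of $C,C_0,C_1$. Let $g=d_1(w)$. For $b=0,1$ write $(a,b)y_b=x_b\pi_b$, where the last visit to $g$ along $w(a,b)y_b$ occurs after $wx_b$. Each $x_b$ is empty or a loop at $g$, and $\varphi(\pi_0)=\varphi(\pi_1)=:\lambda$ because this value is stored in $d_2$. Put $\theta_b=\varphi(x_b)$, $X=\gamma(w)$ and $Y_b=\gamma(y_b)$. Then $\theta_b$ is idempotent, $X\bar\gamma(\theta_b)=X$, and $\theta_b\lambda=\varphi((a,b)y_b)=((a,b),Y_b)$. If $x_0,x_1$ are both nonempty, then $\theta_0\theta_1=\theta_0$ or $\theta_1\theta_0=\theta_1$ by the property of $\mathcal D_1$; if $\theta_0=1$ the second equation holds,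 and if $\theta_1=1$ the first. Apply (S*) with $f=f_C$, $f_b=f_{C_b}$, $p=\tau(t_0)$ and $p'=\tau(t_1)$.
\end{proof}

Theorem~\ref{thm:criterion} follows from Theorem~\ref{thm:moves} and Propositions~\ref{prop:A} and~\ref{prop:B}, which give more precisely:

\begin{corollary}\label{cor:class}
For a regular tree language $L$ the following are equivalent: \textup{(i)} $L$ is path testable; \textup{(ii)} $L$ is $\mathcal D$-closed for some DFA $\mathcal D$; \textup{(iii)} $L$ is $\mathcal D_2$-closed for the DFA $\mathcal D_2$ computed from $\mathcal B$; \textup{(iv)} \textup{(P*)} and \textup{(S*)} hold.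
\end{corollary}

\begin{proof}
(i)$\Leftrightarrow$(ii) is Theorem~\ref{thm:moves}, (ii)$\Rightarrow$(iv) is Proposition~\ref{prop:A}, (iv)$\Rightarrow$(iii) is Proposition~\ref{prop:B}, and (iii) is a special case of (ii).
\end{proof}

\section{The algorithm}\label{sec:algorithm}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Determinize the input if necessary, complete it and restrict it to the states that are values of trees; this gives $\mathcal B$, with $n$ states. The contexts with a one-letter word are $a(\square,\sigma)$ and $a(\sigma,\square)$, and $\tau(\sigma)$ ranges over all of $Q$, so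
\[
\gamma((a,0))=\{p\mapsto\delta_a(p,p'):p'\in Q\},\qquad\gamma((a,1))=\{p\mapsto\delta_a(p',p):p'\in Q\}.
\]
Compute $M$ as the closure of $\{\{\mathrm{id}\}\}$ under right multiplication by the sets $\gamma(\ell)$, and then $T^1$. Test (P*) and (S*) for all choices of the data, and answer ``path testable'' if and only if no violation is found. This is correct by Theorem~\ref{thm:criterion}.

There are $n^n$ maps $Q\to Q$, so $|M|\le2^{n^n}$ and $|T^1|\le2|A|\cdot|M|+1$. The cost of computing $M$, the number of choices and the cost of each test are polynomial in $|M|$, $|A|$ and $n^n$, which gives time $2^{\mathrm{poly}(|A|\cdot n^n)}$. Completing a deterministic input adds at most one state, which does not affect this bound because $(n+1)^{n+1}\le3(n+1)n^n$. A nondeterministic input with $m$ states gives $n\le2^m$ and $n^n\le2^{m2^m}$, hence triply exponential time.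

Suppose the answer is positive. Compute $\mathcal D_2$ and take $\mathcal D=\mathcal D_2$ in Section~\ref{sec:records}; $L$ is $\mathcal D$-closed by Corollary~\ref{cor:class}. The set of all tuples $(\tau(\sigma),(N_r(\sigma))_{r\in D})$ is computed by closure from $N_r(a)=\{(r,a,\text{leaf})\}$ and
\[
N_r(a(\sigma_0,\sigma_1))=\{(r,a,\text{inner})\}\cup N_{r\cdot(a,0)}(\sigma_0)\cup N_{r\cdot(a,1)}(\sigma_1).
\]
This makes the transitions in Lemma~\ref{lem:rho} computable. The proof of Lemma~\ref{lem:rec} uses only effective operations on regular languages, so the DFA $\mathcal D'$ that witnesses $L$ in the proof of Theorem~\ref{thm:moves} is computable. By Remark~\ref{rem:fixed} we can compute which sets \eqref{eq:class} for $\mathcal D'$ meet $L$. Their union is $L$, and \eqref{eq:class} writes each of them as an explicit Boolean combination of languages $\forall K$.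
\end{proof}

In the other direction, the problem is at least as hard as \emph{universality}, the question whether a given nondeterministic bottom-up automaton accepts every tree.

\begin{proposition}\label{prop:univ}
Let $|A|\ge2$. Universality of nondeterministic bottom-up automata on binary trees over $A$ reduces in polynomial time to the problem of deciding path testability.
\end{proposition}

\begin{proof}
Let $\mathcal A$ be such an automaton, with language $L(\mathcal A)$, and let $L_{\mathrm{sib}}$ be as in Example~\ref{ex:sib}. Let $L$ consist of all one-node trees and all trees $a'(t,s)$ with $a'\in A$ and $t\in L(\mathcal A)$ or $s\in L_{\mathrm{sib}}$. A nondeterministic automaton for $L$ is obtained in polynomial time from the disjoint union of $\mathcal A$, a fixed automaton for $L_{\mathrm{sib}}$ and a one-state automaton accepting all trees, by adding one new accepting state for the root. If $\mathcal A$ accepts every tree, then $L=\forall(\Sigma^*A)$ is path testable. Otherwise fix $t\notin L(\mathcal A)$ and $a'\in A$, so that $L_{\mathrm{sib}}=\{s:a'(t,s)\in L\}$. In the notation of Remark~\ref{rem:fixed}, $P_\iota(a'(t,s))=P_{\iota\cdot(a',0)}(t)\cup P_{\iota\cdot(a',1)}(s)$.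 So if a DFA $\mathcal D$ witnessed $L$, then $\mathcal D$ with initial state $\iota\cdot(a',1)$ would witness $L_{\mathrm{sib}}$, which is not path testable. Hence $L$ is path testable if and only if $\mathcal A$ accepts every tree.
\end{proof}

We do not determine the exact complexity of deciding path testability.

\begin{thebibliography}{1}
\bibitem{source} \emph{Effective Characterizations of Tree Logics}, \texttt{https://www.mimuw.edu.pl/\textasciitilde bojan/upload/confpodsBojanzyk08.pdf}.
\end{thebibliography}
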